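# Corson compacta and isomorphisms of $C(K)$: where property (M) decides

## Does $C(K)$ remember that $K$ is Corson-compact?

All compact spaces are assumed Hausdorff, and $C(K)$ is the Banach space of real-valued continuous functions on the compact space $K$ with the supremum norm. Two Banach spaces are *isomorphic*, written $X\cong Y$, if there is a bounded linear bijection between them whose inverse is bounded; it need not be an isometry.

**Definition ($\Sigma$-product).** For a set $\Gamma$,
$$\Sigma(\Gamma)=\{x\in\mathbb{R}^\Gamma : \{\gamma\in\Gamma : x_\gamma\neq 0\}\text{ is at most countable}\},$$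
with the topology inherited from the product topology of $\mathbb{R}^\Gamma$.

If $\Gamma$ is countable, then $\Sigma(\Gamma)=\mathbb R^\Gamma$. If $\Gamma=\omega_1$, the constant vector $(1,1,1,\dots)$ is not in $\Sigma(\omega_1)$, while every unit vector $e_\alpha$ is.

**Definition (Corson-compact).** A compact space is Corson-compact if it is homeomorphic to a subset of $\Sigma(\Gamma)$ for some set $\Gamma$.

Every metrizable compact space embeds in $\mathbb R^{\mathbb N}=\Sigma(\mathbb N)$, so it is Corson. A non-metrizable example is the one-point compactification $A(\Gamma)=\Gamma\cup\{\infty\}$ of an uncountable discrete set: send $\gamma$ to $e_\gamma$ and $\infty$ to $0$. Closed subspaces of Corson compacta are Corson.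

The problem, taken from "Functional-analytic properties of Corson-compact spaces" (http://matwbn.icm.edu.pl/ksiazki/sm/sm89/sm89114.pdf), is this. *If $K$ is Corson-compact, $\Omega$ is compact, and $C(K)\cong C(\Omega)$, must $\Omega$ be Corson-compact?*

The first guess is yes. If the isomorphism were an isometry, $K$ and $\Omega$ would be homeomorphic by the Banach–Stone theorem. A mere isomorphism does forget some topology. For instance, a convergent sequence and a disjoint union of two convergent sequences are not homeomorphic, yet their function spaces $c$ and $c\oplus c$ are isomorphic, since $c\cong c_0$ via $(x_n)\mapsto(\lim x,\,x_1-\lim x,\,x_2-\lim x,\dots)$ and $c_0\oplus c_0\cong c_0$. But being Corson is a kind of countability condition, and such conditions often survive. We test the guess on two cases.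

**Test 1: $K$ metrizable.** Then $C(K)$ is separable, hence so is $C(\Omega)$. A countable dense set of functions in $C(\Omega)$ separates the points of $\Omega$, so $\Omega$ embeds in $\mathbb R^{\mathbb N}$. The guess is right.

**Test 2: $K=A(\Gamma)$.** Let $S:C(A(\Gamma))\to C(\Omega)$ be an isomorphism. The constant function $1$ and the functions $1_{\{\gamma\}}$, $\gamma\in\Gamma$, span a dense subspace of $C(A(\Gamma))$, because $f-f(\infty)$ is uniformly small off a finite set. Hence $S1$ and the $S1_{\{\gamma\}}$ span a dense subspace of $C(\Omega)$, and therefore separate the points of $\Omega$. So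
$$\omega\mapsto\big((S1)(\omega),\,((S1_{\{\gamma\}})(\omega))_{\gamma\in\Gamma}\big)$$
is a continuous injection of a compact space, that is, an embedding. Fix $\omega$. For each finite $s\subset\Gamma$ and signs $\varepsilon_\gamma=\pm1$ we have $\|\sum_{\gamma\in s}\varepsilon_\gamma 1_{\{\gamma\}}\|\le1$. Choosing the signs well gives $\sum_{\gamma\in s}|(S1_{\{\gamma\}})(\omega)|\le\|S\|$. So only countably many of these numbers are nonzero, and $\Omega$ embeds in a $\Sigma$-product. The guess is right again.

## Property (M) and the reach of the coordinate argument

Test 2 suggests a general proof. Use $S$ to carry natural functions from $K$ to $\Omega$, use the images as coordinates on $\Omega$, and hope that each $\omega$ sees only countably many of them. To run it, recall two things. By the Riesz theorem, a bounded functional on $C(K)$ is integration against a signed regular Borel measure $\sigma$. The *support* of a regular Borel measure $\mu\ge 0$ is the complement of the union of all open $\mu$-null sets. By inner regularity the support has full measure: a compact set inside that union is covered by finitely many null sets.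

**Definition (property (M)).** A compact space has property (M) if every regular Borel probability measure on it has separable support.

Metrizable compacta have (M). So does $A(\Gamma)$: compact subsets of $\Gamma$ are finite, so by inner regularity a measure lives on its countably many atoms in $\Gamma$ together with $\infty$, and its support is the closure of a countable set. The space $\{0,1\}^\kappa$ with $\kappa>2^{\aleph_0}$ fails (M). Indeed, the product measure is positive on every nonempty open set. If $D$ were countable and dense, the sets $\{x\in D:x_\alpha=1\}$, $\alpha<\kappa$, would be pairwise distinct subsets of $D$, which is too many. That example is not Corson, as we shall see after fact (AD); for Corson compacta the matter is delicate.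

**(S)** *Separable closed subspaces of a Corson compact are metrizable.* Let $D\subset\Sigma(\Gamma)$ be countable. Then $\Gamma_0=\bigcup_{x\in D}\{\gamma:x_\gamma\neq0\}$ is countable. Each condition $x_\gamma=0$ is closed, so all points of $\overline D$ vanish outside $\Gamma_0$. If $\overline D$ is compact, it embeds in $\mathbb R^{\Gamma_0}$, so it is metrizable.

**Proposition 3.** If $K$ is Corson-compact with (M), $\Omega$ is compact and $S:C(K)\to C(\Omega)$ is an isomorphism, then $\Omega$ is Corson-compact.

*Proof.* Let $K\subset\Sigma(\Gamma)$. Let $M$ be the set of finite multisets $m$ of elements of $\Gamma$, including the empty one, and let $\pi_m\in C(K)$ be the corresponding product of coordinates, with $\pi_\emptyset=1$. The span of the $\pi_m$ is an algebra that contains the constants and separates points, so it is dense by the Stone–Weierstrass theorem. Hence the functions $S\pi_m$ span a dense subspace of $C(\Omega)$, they separate points, and $\omega\mapsto((S\pi_m)(\omega))_{m\in M}$ is an embedding of $\Omega$ in $\mathbb R^M$.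

Fix $\omega$. Write $(Sf)(\omega)=\int f\,d\sigma_\omega$ with a signed regular Borel measure $\sigma_\omega$ on $K$; it is nonzero because $S$ is onto. Apply (M) to $|\sigma_\omega|$, normalized. Its support $K_\omega$ is separable, so, as in (S), there is a countable $\Gamma_\omega\subset\Gamma$ with $x_\gamma=0$ for all $x\in K_\omega$ and $\gamma\notin\Gamma_\omega$. If $m$ contains some $\gamma\notin\Gamma_\omega$, then $\pi_m=0$ on $K_\omega$, so $(S\pi_m)(\omega)=0$. Only countably many $m$ use elements of $\Gamma_\omega$ alone. So the image of $\omega$ is in $\Sigma(M)$. $\square$

Here is the exact point where the argument stops without (M). Let $\mu$ be a regular Borel probability measure on $K\subset\Sigma(\Gamma)$ with non-separable support. Then $\int x_\gamma^2\,d\mu>0$ for uncountably many $\gamma$. For otherwise $x_\gamma=0$ on the support for all but countably many $\gamma$, and the support would embed in a countable power of $\mathbb R$, so it would be metrizable and separable. If some $\sigma_\omega$ is such a measure, the point $\omega$ acquires uncountably many nonzero coordinates.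

The following facts about (M) are known, and we may quote them.

- (i) If $K$ is Corson-compact with (M), $\Omega$ is compact and $C(K)\cong C(\Omega)$, then $\Omega$ is Corson-compact with (M).
- (ii) Under Martin's Axiom together with the negation of the continuum hypothesis, every Corson-compact space has (M).
- (iii) Under CH there exist Corson-compact spaces without (M).

Proposition 3 is the part of (i) that we use, and (iii) will be proved at the end. The result of this lecture is that the obstacle is real: every failure of (M) destroys the guess.

**Theorem 1 (ZFC).** Suppose there is a Corson-compact space without property (M). Then there are a Corson-compact space $K_1$, a compact space $\Omega$ that is not Corson-compact, and a linear bijection $T:C(\Omega)\to C(K_1)$ with $\|T\|\le 3$, $\|T^{-1}\|\le 3$. Moreover $\Omega$ contains a separable, non-metrizable closed subspace.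

**Theorem 2 (ZFC).** The following are equivalent.

- (a) Every Corson-compact space has property (M).
- (b) Whenever $K$ is Corson-compact, $\Omega$ is compact and $C(K)\cong C(\Omega)$, then $\Omega$ is Corson-compact.
- (c) Whenever $K$ is Corson-compact, $\Omega$ is compact and $C(K)\cong C(\Omega)$, every separable closed subspace of $\Omega$ is metrizable.
- (d) For every probability space $(X,\Sigma,\lambda)$ and all $E_\alpha\in\Sigma$ $(\alpha<\omega_1)$ with $\lambda(E_\alpha)>0$, there is an uncountable $A\subset\omega_1$ such that $\lambda(\bigcap_{\alpha\in s}E_\alpha)>0$ for every nonempty finite $s\subset A$.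

In particular all four fail if $[0,1]$ is a union of $\omega_1$ Lebesgue-null sets, for example under CH.

By Theorem 1 and (iii), the implication in the problem fails under CH. Since CH is consistent with ZFC, the implication is not a theorem of ZFC. By (i) and (ii) it holds under MA $+\neg$CH, so it is not refutable either: it is independent of ZFC, with the usual proviso that ZFC is consistent. It holds in exactly those models of ZFC in which every Corson-compact space has (M).

## Almost disjoint sets, and why $A(\omega_1)$ is too small

By (S), one way to make $\Omega$ fail to be Corson is to plant in it a countable set with non-metrizable closure. The tool is classical.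

**(AD)** *There are infinite sets $L_\alpha\subset\mathbb N=\{1,2,\dots\}$ $(\alpha<\omega_1)$ with $L_\alpha\cap L_\beta$ finite for $\alpha\ne\beta$.* Identify $\mathbb N$ with the set $\bigcup_n2^n$ of finite $0$-$1$ sequences. An infinite $0$-$1$ sequence $b$ gives the infinite set of its initial segments, and two different $b$'s share only finitely many of these. There are at least $\omega_1$ different $b$'s.

Fix such sets, and let $\chi_n\in\{0,1\}^{\omega_1}$ be defined by $\chi_n(\alpha)=1$ iff $n\in L_\alpha$. As $n\to\infty$ inside $L_\alpha$, we have $\chi_n(\alpha)=1$, and $\chi_n(\beta)\to0$ for $\beta\ne\alpha$ since $L_\alpha\cap L_\beta$ is finite. So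
$$\chi_n\to e_\alpha\quad\text{as } n\to\infty,\ n\in L_\alpha. \tag{1}$$
The closure of the countable set $\{\chi_n\}$ contains all the $e_\alpha$, which form an uncountable relatively discrete set, as the open sets $\{u:u_\alpha>1/2\}$ show. So the closure is not second countable, hence not metrizable. By (S), $\{0,1\}^{\omega_1}$ is not Corson, and neither is $\{0,1\}^\kappa$ for $\kappa\ge\omega_1$, since it contains a closed copy of $\{0,1\}^{\omega_1}$.

Now the first attempt at a counterexample. Let $F_0=\{0\}\cup\{e_\alpha:\alpha<\omega_1\}\subset\{0,1\}^{\omega_1}$, a copy of $A(\omega_1)$. Inside $\{0,1\}^{\omega_1}\times A(\mathbb N)$, put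
$$\Omega_0=(F_0\times\{\infty\})\cup\{(\chi_n,n):n\ge1\},\qquad K_0=(F_0\times\{\infty\})\cup\{(0,n):n\ge1\}.$$
Both consist of $F_0$ plus a sequence of isolated points. In $K_0$ the sequence converges to $0$, so $K_0$ is a copy of $A(\omega_1\sqcup\mathbb N)$ and is Corson. In $\Omega_0$ it accumulates at every $e_\alpha$, so $\Omega_0$ is not Corson. (It is compact: a cluster point $u$ of $(\chi_n)$ with $u_\alpha=u_\beta=1$, $\alpha\neq\beta$, would put infinitely many $n$ in $L_\alpha\cap L_\beta$.) To compare $C(\Omega_0)$ with $C(K_0)$, one would like to subtract from a function on $\Omega_0$ a continuous extension of its restriction to $F_0$. The difference vanishes on $F_0$ and tends to $0$ along the sequence, and such functions make the same space $c_0$ on both sides. What is needed is a bounded linear *extension operator* $E:C(F_0)\to C(\Omega_0)$, $Ef|_{F_0}=f$.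

There is none. Write $d_n=(\chi_n,n)$. As in Test 2, $\sum_\alpha|(E1_{\{e_\alpha\}})(d_n)|\le\|E\|$ for each $n$. So for all but countably many $\alpha$ we have $(E1_{\{e_\alpha\}})(d_n)=0$ for *every* $n$. Yet by (1) continuity forces these values to tend to $1$ along $L_\alpha$. In fact, by Test 2, no isomorphism between $C(K_0)$ and $C(\Omega_0)$ exists at all.

The failure tells us what to build. The functional $f\mapsto Ef(d_n)$ is a measure on $F$. Along each $L_\alpha$ these measures must tend to the point mass at $e_\alpha$, simultaneously for $\omega_1$ many $\alpha$. So the set $F$ must carry measures that see uncountably many $\alpha$ at once, and such measures are what the failure of (M) provides. We shall enlarge $F_0$ until it carries them.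

## A measure charging $\omega_1$ coordinates, and its powers

**Step 0a: sets of positive measure.** *The purpose is to turn the failure of (M) into $\omega_1$ functions.* Let $\mu$ be a regular Borel probability measure with non-separable support on a Corson compact. Restrict to the support, which is again Corson, and call it $K$. So $K\subset\Sigma(\Gamma)$ is compact and non-separable, and $\mu(G)>0$ for each nonempty open $G\subset K$.

The set of $\gamma$ with $x_\gamma\ne0$ for some $x\in K$ is uncountable; otherwise $K$ would embed in a countable power of $\mathbb R$, hence be metrizable and separable. Choose distinct such $\gamma_\alpha$ $(\alpha<\omega_1)$. The set $\{x\in K:x_{\gamma_\alpha}\neq0\}$ is open and nonempty, so it has positive measure. It is the increasing union of the sets $\{|x_{\gamma_\alpha}|\ge1/m\}$, $m\in\mathbb N$, so there is $m_\alpha\in\mathbb N$ such that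
$$E_\alpha=\{x\in K:|x_{\gamma_\alpha}|\ge1/m_\alpha\},\qquad\mu(E_\alpha)>0.$$
Put $h_\alpha(x)=\min\{1,m_\alpha|x_{\gamma_\alpha}|\}$. Then $h_\alpha\in C(K)$, $0\le h_\alpha\le1$ and $E_\alpha=\{h_\alpha=1\}$. For each $x\in K$ the set $\{\alpha:h_\alpha(x)\ne0\}$ is countable, since $x\in\Sigma(\Gamma)$ and the $\gamma_\alpha$ are distinct.

We know $\mu(E_\alpha)>0$, but it may be tiny, and this is a real difficulty. Suppose that in the construction below we attached one copy of $K$ with the measure $\mu$ for each $n$. The function reading the $\alpha$-th coordinate would then be extended to $d_n$, for $n\in L_\alpha$, by the constant value $\int h_\alpha\,d\mu$, whereas continuity at $e_\alpha$ demands the limit $1$. This would force $\int h_\alpha\,d\mu=1$, hence $h_\alpha=1$ on all of $K$ (as $\mu$ is positive on nonempty open sets). That cannot hold for uncountably many $\alpha$, because a point $x$ has only countably many $\alpha$ with $h_\alpha(x)\ne0$. The remedy is to sample $n$ independent points and let $n$ grow.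

**Step 0b: amplification.** *The purpose is to make the probability of meeting $E_\alpha$ tend to $1$, for every $\alpha$.* For $n\ge1$ let $Y_n=K^n$. Integrating a continuous function on $K^n$ in one variable leaves a continuous function of the others (by uniform continuity), so the functional $f\mapsto\int\!\cdots\!\int f\,d\mu\cdots d\mu$ on $C(K^n)$ makes sense. It is positive and sends $1$ to $1$. Let $\mu_n$ be the regular Borel probability measure on $Y_n$ that represents it. Put
$$g_{\alpha,n}(x_1,\dots,x_n)=\max_{i\le n}h_\alpha(x_i),\qquad g_{\alpha,n}\in C(Y_n).$$
We have $g_{\alpha,n}(x_1,\dots,x_n)<1$ iff no $x_i$ is in $E_\alpha$. Since $h_\alpha^k\downarrow1_{E_\alpha}$ pointwise as $k\to\infty$, dominated convergence, used on $Y_n$ and on $K$, gives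
$$\mu_n\{g_{\alpha,n}<1\}=\lim_k\int\prod_{i\le n}\big(1-h_\alpha(x_i)^k\big)\,d\mu_n=\lim_k\Big(\int(1-h_\alpha^k)\,d\mu\Big)^n=(1-\mu(E_\alpha))^n\xrightarrow[n\to\infty]{}0.\tag{2}$$
The middle equality holds because the integrand is continuous and a product, so the iterated integral factors. For example, if $\mu(E_\alpha)=1/10$, then for $n=50$ the exceptional set has measure $0.9^{50}<0.006$. The speed depends on $\alpha$, which will not matter.

## The Corson compact $F$: gated graphs over $A(Y)$

**Step 1a: the definition.** *The purpose is to glue the spaces $K^n$ into one compact space in which, for $n\in L_\alpha$, the set $\{g_{\alpha,n}=1\}$ approaches a point $e_\alpha$ at infinity.* Let $Y=\bigsqcup_{n\ge1}Y_n$, which is locally compact and non-compact, and let $A(Y)=Y\cup\{\infty\}$ be its one-point compactification. The $Y_n$ are open in $Y$, so every compact subset of $Y$ lies in some $\bigsqcup_{n<N}Y_n$. For $y\in Y_n$ put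
$$G_\alpha(y)=\begin{cases}g_{\alpha,n}(y)&\text{if }n\in L_\alpha,\\0&\text{if }n\notin L_\alpha,\end{cases}\qquad G(y)=(G_\alpha(y))_{\alpha<\omega_1}\in[0,1]^{\omega_1}.$$
The map $G:Y\to[0,1]^{\omega_1}$ is continuous, because each coordinate is continuous on each clopen set $Y_n$. Let
$$H=\{te_\alpha:0\le t\le1,\ \alpha<\omega_1\}\subset[0,1]^{\omega_1},$$
so $0\in H$, and define
$$F=\{(y,G(y)):y\in Y\}\cup(\{\infty\}\times H)\subset A(Y)\times[0,1]^{\omega_1}.$$
So $F$ is a graph over $Y$, with the "hedgehog" $H$ hanging over $\infty$. We use $H$ instead of $F_0$ because $g_{\alpha,n}$ may take values strictly between $0$ and $1$ for arbitrarily large $n\in L_\alpha$.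

The gate "$n\in L_\alpha$" is needed. Without it, take a finite set $a\subset\omega_1$ and any $n\ge|a|$, and choose $y\in K^n$ with one entry in $E_\beta$ for each $\beta\in a$. Then $g_{\beta,n}(y)=1$ for all $\beta\in a$. Letting $a$ and $n$ grow, we would find the point $(\infty,(1,1,1,\dots))$ in the closure of the graph, far outside $\Sigma(\omega_1)$.

**Step 1b: $F$ is compact.** *We show that $F$ is closed in the compact space $A(Y)\times[0,1]^{\omega_1}$.* Let a net in $F$ converge to $(z,u)$.

If $z\in Y$, then eventually the first coordinates lie in the open set $Y$, so the terms are of the form $(y,G(y))$. By continuity of $G$ we get $u=G(z)$, and $(z,u)\in F$.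

Let $z=\infty$, and suppose $u_\alpha,u_\beta>0$ with $\alpha\ne\beta$. Eventually the terms have positive $\alpha$-th and $\beta$-th coordinates. Points of $H$ have at most one nonzero coordinate, so eventually the terms are of the form $(y,G(y))$ with $y\in Y_n$, and positivity forces $n\in L_\alpha\cap L_\beta$. This set is finite, so these $y$ lie in a fixed compact subset of $Y$, whose complement is a neighborhood of $\infty$. This contradicts $z=\infty$. Hence $u$ has at most one nonzero coordinate, so $u\in H$.

**Step 1c: $F$ is Corson.** *We embed the two factors in $\Sigma$-products.* First, $A(Y)$ is Corson. Let $\Lambda=\bigsqcup_m\big(\{*_m\}\sqcup\Gamma\times\{1,\dots,m\}\big)$, and recall $Y_n=K^n\subset\Sigma(\Gamma\times\{1,\dots,n\})$. Map $\infty\mapsto0$, and map $y\in Y_n$ to the point of $\mathbb R^\Lambda$ that has coordinate $1$ at $*_n$, has the coordinates of $y$ on the copy $\Gamma\times\{1,\dots,n\}$ with $m=n$, and is $0$ elsewhere. Each coordinate of this map is continuous on one clopen set $Y_n\subset A(Y)$ and vanishes off it, so the map is continuous. It is injective: the coordinates $*_m$ tell $\infty$ and the various $Y_n$ apart, and the rest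 determines $y$. Its values have countable support. So it embeds $A(Y)$ in $\Sigma(\Lambda)$.

Second, $G(y)\in\Sigma(\omega_1)$: if $y=(x_1,\dots,x_n)$ and $G_\alpha(y)\ne0$, then $h_\alpha(x_i)\ne0$ for some $i\le n$, which happens for only countably many $\alpha$. Also $H\subset\Sigma(\omega_1)$. So $F$ embeds in $\Sigma(\Lambda)\times\Sigma(\omega_1)=\Sigma(\Lambda\sqcup\omega_1)$.

## Two ways to add a sequence to $F$

**Step 2a: the spaces.** *As in the failed attempt, we add isolated points to $F$ in a tame way and in a wild way.* Identify $F$ with $F\times\{\infty\}\subset A(Y)\times[0,1]^{\omega_1}\times A(\mathbb N)$, and put $p_0=(\infty,0,\infty)\in F$,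
$$d_n'=(\infty,0,n),\quad K_1=F\cup\{d_n':n\ge1\};\qquad d_n=(\infty,\chi_n,n),\quad\Omega=F\cup\{d_n:n\ge1\}.$$

**Step 2b: $K_1$ is Corson-compact.** Since $d_n'\to p_0\in F$, it is compact. It lies in the product of $F$-type coordinates, which embed in a $\Sigma$-product by Step 1c (note that $d_n'$ has first two coordinates $(\infty,0)\in F$), and the metrizable space $A(\mathbb N)$, which embeds in $\mathbb R$ by $n\mapsto1/n$, $\infty\mapsto0$. So it is Corson.

**Step 2c: $\Omega$ is compact.** *We also locate all cluster points of $(d_n)$.* Each $d_n$ is isolated in $\Omega$, being the only point with third coordinate $n$. Let a net in $\Omega$ converge to a point $q$ of $A(Y)\times[0,1]^{\omega_1}\times A(\mathbb N)$. If the third coordinate of $q$ is some $n\in\mathbb N$, the net is eventually equal to $d_n=q$. Otherwise it is $\infty$. After passing to a subnet, either all terms are in $F$, and then $q\in F$ because $F$ is compact; or all terms are points $d_{n_i}$ with $n_i\to\infty$. In the second case $q=(\infty,u,\infty)$ with $u\in\{0,1\}^{\omega_1}$. If $u_\alpha=u_\beta=1$ with $\alpha\ne\beta$, then eventually $n_i\in L_\alpha\cap L_\beta$, a finite set, which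 contradicts $n_i\to\infty$. Hence:
$$\text{if a net } d_{n_i}\to p\in F,\text{ then } n_i\to\infty\text{ and } p=(\infty,u,\infty),\quad u\in\{0\}\cup\{e_\alpha:\alpha<\omega_1\}.\tag{3}$$
In particular $q\in F$ in all these cases, so $\Omega$ is closed, hence compact.

**Step 2d: $\Omega$ is not Corson.** By (1), $d_n\to(\infty,e_\alpha,\infty)$ as $n\to\infty$ in $L_\alpha$. So the separable closed subspace $\overline{\{d_n\}}$ of $\Omega$ contains all points $(\infty,e_\alpha,\infty)$. They form an uncountable relatively discrete set, as witnessed by the open sets $\{u_\alpha>1/2\}$. So $\overline{\{d_n\}}$ is not second countable, hence not metrizable. By (S), $\Omega$ is not Corson-compact. This also gives the last sentence of Theorem 1.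

## Extending functions from $F$ to $\Omega$ by the measures $\mu_n$

**Step 3a: the operator.** *This is what $F_0$ could not support.* For $f\in C(F)$ write
$$\mu_n(f)=\int_{Y_n}f(y,G(y))\,d\mu_n(y),$$
and define $Ef$ on $\Omega$ by $Ef|_F=f$ and $Ef(d_n)=\mu_n(f)$.

**Step 3b: $Ef$ is continuous on $\Omega$.** Continuity at the isolated points $d_n$ is clear. Suppose continuity fails at some $p\in F$. Then for some $\delta>0$ there is a net converging to $p$ along which $|Ef-f(p)|\ge\delta$, and a subnet lies entirely in $F$ or entirely in $\{d_n\}$. The first is impossible since $f$ is continuous on $F$. So it suffices to show: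
$$\text{if a net } d_{n_i}\to p\in F,\text{ then }\mu_{n_i}(f)\to f(p).$$
By (3), $n_i\to\infty$ and $p=(\infty,u,\infty)$ with $u=0$ or $u=e_\alpha$ for some $\alpha$.

Fix $\varepsilon>0$. A neighborhood of $\infty$ in $A(Y)$ contains $\bigsqcup_{n\ge N}Y_n$ for some $N$. So by continuity of $f$ at $p$ there are $N$, a finite $a\subset\omega_1$ and $\eta>0$ such that
$$|f(y,G(y))-f(p)|<\varepsilon\quad\text{whenever }y\in Y_n,\ n\ge N\text{ and }|G_\beta(y)-u_\beta|<\eta\text{ for all }\beta\in a.\tag{4}$$
Eventually $n_i\ge N$. Since $\chi_{n_i}(\beta)\to u_\beta$ and all these numbers are $0$ or $1$, eventually $\chi_{n_i}(\beta)=u_\beta$ for all $\beta\in a$. For such $i$ and $\beta\in a$ there are two possibilities. If $u_\beta=0$, then $n_i\notin L_\beta$, so $G_\beta=0$ on all of $Y_{n_i}$. If $u_\beta=1$, then $u=e_\alpha$ and $\beta=\alpha$, so $n_i\in L_\alpha$ and $G_\alpha=g_{\alpha,n_i}$ on $Y_{n_i}$.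

Therefore, if $u=0$ or $\alpha\notin a$, the condition in (4) holds for all $y\in Y_{n_i}$. Otherwise it holds for all $y\in Y_{n_i}$ with $g_{\alpha,n_i}(y)=1$. On the remaining set, whose measure is given by (2), the difference $|f(y,G(y))-f(p)|$ is at most $2\|f\|$. In all cases
$$|\mu_{n_i}(f)-f(p)|\le\varepsilon+2\|f\|(1-\mu(E_\alpha))^{n_i},$$
where the last term is absent if $u=0$. Since $n_i\to\infty$ and $\varepsilon$ was arbitrary, $\mu_{n_i}(f)\to f(p)$. So $Ef\in C(\Omega)$.

**Step 3c: the difference tends to $0$.** *The purpose is to identify the functions on $\Omega$ that vanish on $F$.* We claim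
$$\varphi\in C(\Omega)\ \Longrightarrow\ \varphi(d_n)-\mu_n(\varphi|_F)\to0.\tag{5}$$
Indeed $w=\varphi-E(\varphi|_F)\in C(\Omega)$ vanishes on $F$. For $\varepsilon>0$ the set $\{|w|\ge\varepsilon\}$ is closed in $\Omega$, hence compact, and is contained in $\{d_n\}$, whose points are isolated. So it is finite. Conversely, a function $w$ on $\Omega$ that vanishes on $F$ and satisfies $w(d_n)\to0$ is continuous: given $p\in F$ and $\varepsilon>0$, remove from $\Omega$ the finitely many isolated points with $|w(d_n)|\ge\varepsilon$. What remains is an open neighborhood of $p$ on which $|w|<\varepsilon$.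

## The isomorphism $C(\Omega)\cong C(K_1)$

**Step 4: replace $\mu_n$ by $p_0$.** *On $\Omega$ the values at $d_n$ are, up to a null sequence, $\mu_n(\varphi|_F)$; on $K_1$ the values at $d_n'$ are, up to a null sequence, the value at $p_0$. We trade one for the other.* For $\varphi\in C(\Omega)$ and $k\in C(K_1)$ define
$$T\varphi|_F=\varphi|_F,\qquad T\varphi(d_n')=\varphi(d_n)-\mu_n(\varphi|_F)+\varphi(p_0);$$
$$Sk|_F=k|_F,\qquad Sk(d_n)=k(d_n')-k(p_0)+\mu_n(k|_F).$$

*$T\varphi\in C(K_1)$.* By (5), $T\varphi(d_n')\to\varphi(p_0)=T\varphi(p_0)$. The points $d_n'$ are isolated and converge to $p_0$, and $T\varphi$ is continuous on the closed set $F$. So $T\varphi$ is continuous.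

*$Sk\in C(\Omega)$.* We have $Sk=E(k|_F)+\psi$, where $\psi$ vanishes on $F$ and $\psi(d_n)=k(d_n')-k(p_0)\to0$, since $k$ is continuous and $d_n'\to p_0$. By Steps 3b and 3c both summands are continuous.

Both maps are linear. Since $\mu_n$ is a probability measure, $|\mu_n(f)|\le\|f\|$, so both norms are at most $3$. Finally, on $F$ both compositions are the identity, and
$$TSk(d_n')=\big(k(d_n')-k(p_0)+\mu_n(k|_F)\big)-\mu_n(k|_F)+k(p_0)=k(d_n'),$$
$$ST\varphi(d_n)=\big(\varphi(d_n)-\mu_n(\varphi|_F)+\varphi(p_0)\big)-\varphi(p_0)+\mu_n(\varphi|_F)=\varphi(d_n).$$
So $S=T^{-1}$, and Theorem 1 is proved. $\blacksquare$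

This isomorphism satisfies $\|T\|\|T^{-1}\|\le9$. By the Amir–Cambern theorem (D. Amir 1965; M. Cambern 1967), $\|T\|\|T^{-1}\|<2$ would force $\Omega$ and $K_1$ to be homeomorphic. So for a counterexample the constant can never be below $2$. No claim is made that $9$ is optimal.

## Four equivalent forms of property (M) for Corson compacta

We now prove Theorem 2. Condition (d) speaks only of measures. For example, it holds whenever $X$ is countable with all subsets measurable: each $E_\alpha$ contains one of the countably many points of positive mass, so one such point lies in $E_\alpha$ for uncountably many $\alpha$, and these $\alpha$ form the set $A$.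

**(a)⇒(b).** This is fact (i), or Proposition 3.

**(b)⇒(c).** If $\Omega$ is Corson, then its separable closed subspaces are metrizable by (S).

**(c)⇒(a).** If (a) fails, then Theorem 1 produces $K_1$ Corson-compact and $\Omega$ with $C(K_1)\cong C(\Omega)$ and a separable, non-metrizable closed subspace of $\Omega$. So (c) fails.

**(d)⇒(a).** *The sets $E_\alpha$ of Step 0a are the natural test for (d).* Suppose (a) fails. Take $K,\mu,\gamma_\alpha,E_\alpha$ as in Step 0a. If (d) held, there would be an uncountable $A$ such that all finite intersections of the sets $E_\alpha$, $\alpha\in A$, have positive measure, and so are nonempty. The $E_\alpha$ are compact, so there is some $x\in\bigcap_{\alpha\in A}E_\alpha$. Then $x_{\gamma_\alpha}\ne0$ for uncountably many $\alpha$, contradicting $x\in\Sigma(\Gamma)$.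

**(a)⇒(d).** *From a violation of (d) we build a Corson compact of countable sets that carries a bad measure.* Suppose $(E_\alpha)_{\alpha<\omega_1}$ in $(X,\Sigma,\lambda)$ violates (d). Let
$$\mathcal F=\Big\{A\subset\omega_1:\lambda\Big(\bigcap_{\alpha\in s}E_\alpha\Big)>0\text{ for all nonempty finite }s\subset A\Big\}\subset2^{\omega_1},$$
where sets are identified with their indicator functions. For finite $s\ne\emptyset$ the set $C_s=\{A:s\subset A\}$ is clopen, and the complement of $\mathcal F$ is the union of those $C_s$ for which $\lambda(\bigcap_{\alpha\in s}E_\alpha)=0$. So $\mathcal F$ is closed. An uncountable member of $\mathcal F$ would be a set $A$ as in (d), so all members are countable. Thus $\mathcal F$ is a compact subset of $\Sigma(\omega_1)$, hence Corson-compact.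

Next, the measure. A clopen $C\subset2^{\omega_1}$ depends on finitely many coordinates, so $\{x\in X:\{\alpha:x\in E_\alpha\}\in C\}$ is in $\Sigma$. Let $\nu(C)$ be its $\lambda$-measure. Integration of linear combinations of indicators of clopen sets is then a positive functional that sends $1$ to $1$. By Stone–Weierstrass these combinations are dense in $C(2^{\omega_1})$, so the functional extends, and the Riesz theorem yields a regular Borel probability measure $\nu$ on $2^{\omega_1}$ with the given values on clopen sets. In particular $\nu(C_s)=\lambda(\bigcap_{\alpha\in s}E_\alpha)$. A compact subset of the complement of $\mathcal F$ is covered by finitely many $C_s$ with $\nu(C_s)=0$. By inner regularity the complement is null, so $\nu(\mathcal F)=1$.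

Suppose $\nu|_{\mathcal F}$ had a separable support. A countable dense subset of the support consists of countable sets, so their union $B$ is countable. The set $\{A:A\subset B\}$ is closed, so every member of the support is contained in $B$. For $\alpha\notin B$ the clopen set $\{A:\alpha\in A\}$ misses the support, which has full measure, so $\nu\{A:\alpha\in A\}=0$. But $\nu\{A:\alpha\in A\}=\lambda(E_\alpha)>0$, a contradiction. So $\mathcal F$ is a Corson compact that fails (M), and (a) fails.

**The last sentence of Theorem 2.** *We violate (d) with Lebesgue measure.* Let $[0,1]=\bigcup_{\alpha<\omega_1}N_\alpha$ with each $N_\alpha$ null. For $\alpha<\omega_1$ the set $\bigcup_{\beta\le\alpha}N_\beta$ is a countable union of null sets, hence null. Choose a compact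
$$E_\alpha\subset[0,1]\setminus\bigcup_{\beta\le\alpha}N_\beta$$
of positive measure. Suppose $A$ were as in (d) for these sets. Finite intersections of the $E_\alpha$, $\alpha\in A$, are nonempty, so by compactness there is $t\in\bigcap_{\alpha\in A}E_\alpha$. Now $t\in N_\beta$ for some $\beta$, and the uncountable set $A$ contains some $\alpha\ge\beta$. By the choice of $E_\alpha$ we get $t\notin E_\alpha$, a contradiction. Thus (d) fails, and hence so do (a)–(c). Under CH the singletons of $[0,1]$ form such a cover, so the Corson compact $\mathcal F$ built from these $E_\alpha$ gives a self-contained proof of fact (iii). $\blacksquare$
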